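
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}


\title{Prime spectrum minimal groups are generated by two conjugate elements}

\begin{abstract}
A finite group $G$ is prime spectrum minimal if every proper subgroup of $G$ has order missing some prime divisor of $|G|$. We prove that every such group is generated by two conjugate elements, as had been conjectured. The proof lifts generating pairs of the form $(a,a^g)$ from a quotient $G/N$ to $G$, one chief factor at a time, and at each step keeps control of the cosets of $a$ and of $g$. It depends on the classification of finite simple groups through published results.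
\end{abstract}


\section{The question and the results}

All groups are finite. For a group $G$ let $\pi(G)$ be the set of prime divisors of $|G|$. We call $G$ \emph{prime spectrum minimal}, or \emph{psm}, if $\pi(H)\ne\pi(G)$ for every proper subgroup $H$ of $G$. We write $x^h=h^{-1}xh$.

The following statement is posed as Conjecture~3 in \cite{StA}; we prove it.

\begin{theorem}\label{thm:A}
Every prime spectrum minimal group $G$ is generated by a pair of conjugate elements: there are $x,h\in G$ with $G=\langle x,x^h\rangle$.
\end{theorem}

Psm groups occur inside every group: if $H$ is minimal among the subgroups of $G$ with $\pi(H)=\pi(G)$, then $H$ is psm. Theorem~\ref{thm:A} therefore says that \emph{every} group $G$ has two conjugate elements that generate a subgroup whose order is divisible by all primes in $\pi(G)$. Conversely, that statement applied to a psm group gives Theorem~\ref{thm:A} back.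

\subsection*{What to expect}
Let $G$ be abelian. Conjugate elements are then equal, so Theorem~\ref{thm:A} asserts that an abelian psm group is cyclic. This is easy. Choose one subgroup of order $p$ for each $p\in\pi(G)$; their product already has full prime spectrum, so it is $G$, and $G$ is cyclic of squarefree order. The group $C_p\times C_p$ shows what has to be avoided. It needs two independent generators because it repeats a factor, and a repeated factor can be given up without losing a prime.

There are many nonabelian psm groups. The group $A_5$ is psm: a proper subgroup of order divisible by $30$ would have index $2$ and be normal. A large supply comes from the following construction.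

\begin{example}\label{ex:VM}
\emph{Let $M$ be psm, $p$ a prime not dividing $|M|$, and $V$ an irreducible $\mathbb F_pM$-module. Then $G=V\rtimes M$ is psm.} Indeed, let $\pi(H)=\pi(G)$. Since $V$ is a $p$-group and $p\nmid|M|$, the image of $H$ in $G/V\cong M$ has order divisible by every prime of $|M|$, so it is all of $G/V$, that is, $HV=G$. The intersection $H\cap V$ is normalized by $H$ and by the abelian group $V$, so it is normal in $G$. It is nontrivial, because $p$ divides $|H|$ but not $|G/V|$. By irreducibility $V\le H$, and $H=G$. For instance $S_3$ and $A_4$ are psm.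
\end{example}

These examples suggest an induction. Let $L$ be a minimal normal subgroup of the psm group $G$, and suppose that two conjugate elements generate $G$ modulo $L$. Whatever representatives we choose, they generate a subgroup $H$ with $HL=G$. Such an $H$ already has all the primes of $|G/L|$, so $H=G$ \emph{as soon as $|H|$ is divisible by the primes of $|L|$}. We therefore look for conjugate representatives that make these primes visible.

\subsection*{The lifting theorem}
The induction uses minimality only for supplements of a normal subgroup. It also works with prescribed cosets, which makes it both stronger and easier to run.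

\begin{theorem}\label{thm:B}
Let $N\trianglelefteq G$ be such that
\begin{itemize}
\item[(i)] if $H\le G$, $HN=G$ and $\pi(H)=\pi(G)$, then $H=G$;
\item[(ii)] if $K/L$ is a chief factor of $G$ with $L<K\le N$ and $K/L$ is nonabelian simple, then $G/(K\,C_G(K/L))$ is cyclic, where $C_G(K/L)$ is the kernel of the action of $G$ on $K/L$.
\end{itemize}
If $a,g\in G$ satisfy $G=\langle a,a^g\rangle N$, then there are $x\in aN$ and $h\in gN$ with $G=\langle x,x^h\rangle$.
\end{theorem}

Condition (i) cannot be omitted. Let $G=C_p\times C_p$ and let $N$ be a direct factor of order $p$. Then (ii) holds vacuously and $G/N$ is cyclic, but $G$ is not generated by two conjugate elements. A complement of $N$ violates (i).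

\begin{theorem}\label{thm:C}
Let $G$ be psm. Then \textup{(i)} and \textup{(ii)} of Theorem~\textup{\ref{thm:B}} hold for every $N\trianglelefteq G$. Hence for every $N\trianglelefteq G$, every generating pair $(\bar a,\bar a^{\bar g})$ of $G/N$, where $\bar a=aN$ and $\bar g=gN$, lifts to a generating pair $(x,x^h)$ of $G$ with $x\in aN$ and $h\in gN$. In particular, $G/G'$ is cyclic of squarefree order, and a coset $cG'$ contains an element $x$ with $G=\langle x,x^t\rangle$ for some $t\in G$ if and only if $cG'$ generates $G/G'$; in that case $t$ can be taken in $G'$.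
\end{theorem}

Theorem~\ref{thm:A} is the case $N=G$, $a=g=1$ of Theorem~\ref{thm:C}: the hypothesis $G=\langle a,a^g\rangle N$ is then trivial.

Section~\ref{sec:red} reduces Theorem~\ref{thm:B} to a minimal normal subgroup $L$. Section~\ref{sec:ab} treats abelian $L$ by an elementary argument. Sections~\ref{sec:aut} and~\ref{sec:nonab} treat nonabelian $L$, using theorems on generation of almost simple groups. Section~\ref{sec:psm} shows that psm groups satisfy (ii), which is where the structure of $\operatorname{Out}(T)$ for simple groups $T$ enters.

\subsection*{Results used}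
A group $A$ is \emph{almost simple} with socle $T$ if $T\le A\le\operatorname{Aut}(T)$ for a nonabelian simple group $T$, identified with $\operatorname{Inn}(T)$. We write $d(A)$ for the minimal number of generators of $A$. We use the following results.

\begin{itemize}
\item Gasch\"utz \cite{Ga}: if $A$ can be generated by $d$ elements, $M\trianglelefteq A$ and $A=\langle a_1,\dots,a_d\rangle M$, then $A=\langle a_1m_1,\dots,a_dm_d\rangle$ for suitable $m_i\in M$.
\item Dalla Volta and Lucchini \cite{DL}: if $A$ is almost simple with socle $T$, then $d(A)=\max(2,d(A/T))$.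
\item Burness, Guralnick and Harper \cite{BGH}: let $X$ be almost simple with socle $T$, $X/T$ cyclic and $X\not\cong S_6$. Then $X$ has positive uniform spread, that is, there is a conjugacy class $C$ of $X$ such that for each $1\ne y\in X$ some $z\in C$ satisfies $\langle y,z\rangle=X$.
\item The structure of $\operatorname{Out}(T)$ for $T$ simple of Lie type \cite[Theorem~2.5.12]{GLS}, recalled in Section~\ref{sec:psm}; the Schreier conjecture (a consequence of the classification of finite simple groups), which says that $\operatorname{Out}(T)$ is soluble for every nonabelian simple $T$; and the fact that $\operatorname{Out}(T)$ is a $2$-group if $T$ is alternating, sporadic or the Tits group.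
\item The theorem that every prime dividing the order of the Schur multiplier of a group divides the order of the group; Hall's theorem that a soluble group has a Hall $\rho$-subgroup for every set $\rho$ of primes; and the Schur--Zassenhaus theorem, of which we need that all complements of an abelian normal subgroup of order coprime to its index are conjugate.
\end{itemize}

\section{Reduction to one chief factor}\label{sec:red}

\begin{proposition}\label{prop:step}
Let $L$ be a minimal normal subgroup of $G$ such that
\begin{itemize}
\item[(i$'$)] if $H\le G$, $HL=G$ and $\pi(L)\subseteq\pi(H)$, then $H=G$;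
\item[(ii$'$)] if $L$ is nonabelian simple, then $G/(L\,C_G(L))$ is cyclic.
\end{itemize}
If $a,g\in G$ satisfy $G=\langle a,a^g\rangle L$, then there are $x\in aL$ and $h\in gL$ with $G=\langle x,x^h\rangle$.
\end{proposition}

Conditions (i$'$) and (ii$'$) are just (i) and (ii) for $N=L$. For (ii) this holds because $L/1$ is the only chief factor inside $L$. For (i), note that if $HL=G$, then $G/L$ is a quotient of $H$, so $\pi(H)\supseteq\pi(G/L)$; since $\pi(G)=\pi(G/L)\cup\pi(L)$, the equality $\pi(H)=\pi(G)$ is equivalent to $\pi(L)\subseteq\pi(H)$.

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:step}]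
We use induction on $|N|$, for all groups $G$ simultaneously. If $N=1$, take $x=a$ and $h=g$. Otherwise let $L\le N$ be a minimal normal subgroup of $G$.

The hypotheses pass to $N/L\trianglelefteq G/L$. For (i), let $(H/L)(N/L)=G/L$ and $\pi(H/L)=\pi(G/L)$. Then $HN=G$ and $\pi(H)=\pi(H/L)\cup\pi(L)=\pi(G)$, so $H=G$. For (ii), a chief factor of $G/L$ inside $N/L$ corresponds to a chief factor of $G$ between $L$ and $N$, with the same action and the same quotient to be tested. By induction there are $a_1\in aN$ and $g_1\in gN$ with $G=\langle a_1,a_1^{g_1}\rangle L$.

The hypotheses also pass to $L\trianglelefteq G$: if $HL=G$, then $HN=G$, and chief factors inside $L$ lie inside $N$. Proposition~\ref{prop:step}, applied to $a_1$ and $g_1$, gives $x\in a_1L\subseteq aN$ and $h\in g_1L\subseteq gN$ with $G=\langle x,x^h\rangle$.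
\end{proof}

From now until the end of Section~\ref{sec:nonab}, the objects $G,L,a,g$ are as in Proposition~\ref{prop:step}, except in the examples. The hypothesis and the conclusion depend only on the cosets $aL$ and $gL$, so we may change representatives. We call $H\le G$ a \emph{supplement} (of $L$) if $HL=G$. For all $x\in aL$ and $h\in gL$,
\begin{equation}\label{eq:suppl}
\langle x,x^h\rangle \text{ is a supplement,}
\end{equation}
because $x$ and $x^h$ have the same images in $G/L$ as $a$ and $a^g$.

\section{Abelian minimal normal subgroups}\label{sec:ab}

Two small groups show both possible mechanisms.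

\begin{example}
(a) Let $G=\langle a\rangle\times L$ with $|a|=3$, $|L|=2$ and $g=1$. Conjugation changes nothing here, so $\langle a,a^h\rangle=\langle a\rangle$ for all $h$. But $a$ commutes with the involution $c\in L$, so $x=ac\in aL$ has order $6$ and generates $G$. We changed $x$.

(b) Let $G=A_4$, let $L$ be the Klein four-group, $a=(1\,2\,3)$ and $g=1$. Now every element $x$ of $aL$ has order $3$, so keeping $h=1$ and changing only $x$ never shows the prime $2$. Let $1\ne n\in L$ and suppose that $K=\langle a,a^n\rangle$ is proper. Then $2\nmid|K|$, because $A_4$ is psm and $3$ divides $|K|$. So $|K|=3$, $K=\langle a\rangle$ and $a^n\in\langle a\rangle\cap aL=\{a\}$. But $C_L(a)=1$, a contradiction. So $G=\langle a,a^n\rangle$ for each $n\ne1$. We changed $h$.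
\end{example}

In general, which of the two works is decided by $C_L(a)$ for a suitable representative $a$.

\begin{proof}[Proof of Proposition~\ref{prop:step} for $L$ abelian]
Here $L$ is an elementary abelian $p$-group. If $G$ is the only supplement of $L$, then \eqref{eq:suppl} with $x=a$, $h=g$ finishes the proof. Suppose that there is a proper supplement $M$. By (i$'$), $p$ does not divide the order of any proper supplement. Hence every proper supplement meets the $p$-group $L$ trivially: it is a complement of $L$, of order $|G/L|$ prime to $p$. Since $ML=G$, we may replace $a$ and $g$ by elements of the same cosets lying in $M$. Put $C=C_L(a)$.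

\emph{Suppose $C\ne1$.} Choose $1\ne c\in C$ and put $x=ac$, $h=g$. Since $a$ and $c$ commute and have coprime orders, the order of $x$ is divisible by $p$. Thus $\langle x,x^g\rangle$ is a supplement of order divisible by $p$, and it equals $G$ by (i$'$).

\emph{Suppose $C=1$.} We claim that $G=\langle a,a^{gn}\rangle$ for \emph{every} $1\ne n\in L$, so that $x=a$ and $h=gn$ work. Let $n\in L$ and suppose that $K=\langle a,a^{gn}\rangle$, which is a supplement by \eqref{eq:suppl}, is proper. Then $K$ and $M$ are complements of $L$, so by Schur--Zassenhaus they are conjugate. As $G=ML$, we can write $K=M^m$ with $m\in L$. From $a\in M^m$ we obtain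
\[
mam^{-1}\in M\cap aL=a(M\cap L)=\{a\},
\]
so $m\in C=1$ and $K=M$. Consequently $a^{gn}\in M$. Also $a^g\in M$, because $a,g\in M$; and $a^{gn}=n^{-1}a^gn\in a^gL$. Thus $a^{gn}\in M\cap a^gL=\{a^g\}$, that is, $n\in C_L(a^g)=C^g=1$. So $n=1$, which proves the claim.
\end{proof}

\section{Generation of almost simple groups}\label{sec:aut}

When $L$ is nonabelian, we shall produce elements of $\langle x,x^h\rangle$ that normalize a simple factor $T$ of $L$ and induce prescribed automorphisms on it, up to inner automorphisms that we may choose. The first lemma applies when two such automorphisms can be chosen independently. The second applies when the two automorphisms must be conjugate.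

\begin{lemma}\label{lem:indep}
Let $T$ be nonabelian simple and $\alpha,\beta\in\operatorname{Aut}(T)$. There are $u\in\alpha\operatorname{Inn}(T)$ and $v\in\beta\operatorname{Inn}(T)$ with $\operatorname{Inn}(T)\le\langle u,v\rangle$.
\end{lemma}

\begin{proof}
Put $A=\langle\operatorname{Inn}(T),\alpha,\beta\rangle$. This group is almost simple and $d(A/\operatorname{Inn}(T))\le2$, so $d(A)=2$ by \cite{DL}. The pair $\alpha,\beta$ generates $A$ modulo $\operatorname{Inn}(T)$. By \cite{Ga} it lifts to a generating pair $u,v$ of $A$.
\end{proof}

\begin{lemma}\label{lem:conj}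
Let $X$ be almost simple with socle $T$ and $X/T$ cyclic. Let $\bar a,\bar g\in X$ with $X/T=\langle\bar aT\rangle$. There are $v\in\bar aT$ and $w\in\bar gT$ with $X=\langle v,v^w\rangle$.
\end{lemma}

\begin{proof}
We first find some generating pair of conjugate elements, and then move it into the required cosets by passing to a power.

\emph{Step 1: some $v_0,w_0\in X$ satisfy $X=\langle v_0,v_0^{w_0}\rangle$.} Suppose first that $X\not\cong S_6$, and let $C$ be the class from \cite{BGH}. If $C=\{1\}$, then $X=\langle y\rangle$ for each $y\ne1$, which is impossible as $X$ is not cyclic. So we may take $v_0\in C$ and apply the property of $C$ to $y=v_0\neq 1$: some conjugate $z=v_0^{w_0}\in C$ satisfies $\langle v_0,z\rangle=X$.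

Now let $X=S_6$. Take the two $4$-cycles $v_0=(1\,2\,3\,4)$ and $y=(1\,5\,2\,6)$, which are conjugate, and put $D=\langle v_0,y\rangle$. We multiply permutations from left to right, so that $(i\,j)^d=(i^d\,j^d)$. Since $y^2=(1\,2)(5\,6)$, we find $v_0y^2=(2\,3\,4)(5\,6)$, so $D$ contains $(v_0y^2)^3=(5\,6)$. Conjugating, we get
\[
(5\,6)^y=(1\,2),\qquad (1\,2)^{v_0}=(2\,3),\qquad (2\,3)^{v_0}=(3\,4),\qquad (2\,3)^y=(3\,6)
\]
in $D$. The transpositions $(1\,2),(2\,3),(3\,4),(3\,6),(5\,6)$ are the edges of a tree on $\{1,\dots,6\}$, so they generate $S_6$. Thus $D=S_6$.

\emph{Step 2: adjusting the cosets.} In the abelian group $X/T$ the elements $v_0$ and $v_0^{w_0}$ have the same image, so $v_0T$ generates $X/T$. As $\bar aT$ is also a generator, $\bar aT=v_0^{j}T$ with $j$ coprime to $|X/T|$. By the Chinese remainder theorem we may replace $j$ by an integer in the same residue class modulo $|X/T|$ that is also congruent to $1$ modulo each prime dividing $|X|$ but not $|X/T|$. Then $j$ is coprime to $|X|$. Put $v=v_0^j\in\bar aT$. Now $\langle v\rangle=\langle v_0\rangle$ and $\langle v^{w_0}\rangle=\langle v_0^{w_0}\rangle$, so $X=\langle v,v^{w_0}\rangle$.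

Since $X=\langle v\rangle T$, we can write $w_0=v^st$ with $t\in T$, and $\bar gT=v^iT$ for some $i$. Put $w=v^it\in\bar gT$. Powers of $v$ centralize $v$, so $v^w=v^t=v^{w_0}$ and $X=\langle v,v^w\rangle$.
\end{proof}

\section{Nonabelian minimal normal subgroups}\label{sec:nonab}

Let $L=T_1\times\dots\times T_k$ with all $T_i$ isomorphic to a nonabelian simple group $T$. By (i$'$), a supplement $H$ equals $G$ as soon as $\pi(T)\subseteq\pi(H)$. We use this in the following form.

\begin{lemma}\label{lem:crit}
Let $H$ be a supplement of $L$. If for some $i$ the image of $N_H(T_i)$ in $\operatorname{Aut}(T_i)$ contains $\operatorname{Inn}(T_i)$, then $H=G$.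
\end{lemma}

\begin{proof}
In this case $|T|$ divides $|N_H(T_i)|$, hence $|H|$, and $\pi(L)=\pi(T)\subseteq\pi(H)$.
\end{proof}

So it is enough to generate the inner automorphisms of \emph{one} factor; condition (i$'$) does the rest.

\subsection{One factor}
Let $k=1$, so $L=T$. Let $X$ be the image of $G$ in $\operatorname{Aut}(T)$, identify $T$ with $\operatorname{Inn}(T)\le X$, and denote images in $X$ by bars. The group $X/T\cong G/(L\,C_G(L))$ is cyclic by (ii$'$). It is generated by the images of $a$ and $a^g$, and these coincide since $X/T$ is abelian. So $X/T=\langle\bar aT\rangle$, and Lemma~\ref{lem:conj} gives $v\in\bar aT$ and $w\in\bar gT$ with $X=\langle v,v^w\rangle$. The cosets $aL$ and $gL$ map onto $\bar aT$ and $\bar gT$; choose $x\in aL$ and $h\in gL$ mapping to $v$ and $w$. By \eqref{eq:suppl} the group $\langle x,x^h\rangle$ is a supplement, and its image in $\operatorname{Aut}(T)$ is $X\ge\operatorname{Inn}(T)$. Hence $\langle x,x^h\rangle=G$ by Lemma~\ref{lem:crit}.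

This is the only place where (ii$'$) is used. With $k\ge2$ there is more freedom, and we shall be able to prescribe two automorphisms of one factor independently, so that Lemma~\ref{lem:indep} suffices.

\subsection{Several factors: notation and two models}
Let $k\ge2$. The group $G$ permutes $\Omega=\{1,\dots,k\}$ by $T_i^\gamma=T_{i^\gamma}$, transitively because $L$ is minimal normal, and $L$ acts trivially on $\Omega$. Let $\sigma$ and $\tau$ be the permutations induced by $a$ and $a^g$. They depend only on $aL$ and $gL$. Since $G=\langle a,a^g\rangle L$, the group $\langle\sigma,\tau\rangle$ is transitive.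

For $\gamma\in G$ let $\gamma_i\colon T_i\to T_{i^\gamma}$, $t\mapsto t^\gamma$. Composing maps from left to right, we have
\begin{equation}\label{eq:comp}
(\gamma\delta)_i=\gamma_i\,\delta_{i^\gamma}.
\end{equation}
For $n\in T_i$ let $\operatorname{inn}(n)$ be the automorphism $t\mapsto t^n$ of $T_i$. If $n=n_1\cdots n_k\in L$ with $n_i\in T_i$, then
\begin{equation}\label{eq:free}
(\gamma n)_i=\gamma_i\operatorname{inn}(n_{i^\gamma}).
\end{equation}
As $\sigma$ is a permutation, this shows that when $x=an$ runs over $aL$, the maps $x_1,\dots,x_k$ take \emph{independently} all values in the cosets $a_i\operatorname{Inn}(T_{i^\sigma})$. These are our free parameters. Moreover, let $c$ be a $\sigma$-orbit of length $l$ and $i\in c$. By \eqref{eq:comp}, $x^l$ normalizes $T_i$ and acts on it as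
\begin{equation}\label{eq:cycle}
(x^l)_i=x_i\,x_{i^\sigma}\cdots x_{i^{\sigma^{l-1}}}.
\end{equation}
This involves only maps with index in $c$, and it takes every value in $(a^l)_i\operatorname{Inn}(T_i)$. Indeed, keep all the factors equal to those of $a$ except the last, which has target $T_i$; by \eqref{eq:free} that factor may be multiplied on the right by any element of $\operatorname{Inn}(T_i)$.

\smallskip
\emph{Model 1: $k=3$, $\sigma=(1\,2)$, $\tau=(2\,3)$.} Since $\sigma$ fixes $3$, the element $x$ acts on $T_3$ as $x_3$. Since $\tau$ is the conjugate of $\sigma$ by the permutation induced by $g$, the latter maps $\{1,2\}$ to $\{2,3\}$. So $(x^g)^2=(x^2)^g$ acts on $T_3$ as $x_1x_2$ or $x_2x_1$, transported to $T_3$ by $g$. The two automorphisms of $T_3$ involve different parameters and can be prescribed independently.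

\smallskip
\emph{Model 2: $k=2$.} By transitivity and conjugacy, $\sigma=\tau=(1\,2)$. Now $x^2$ acts on $T_1$ as $x_1x_2$, while $(x^g)^2=(x^2)^g$ acts on $T_1$ as $x_1x_2$ or $x_2x_1$, transported to $T_1$ by $g$. Both actions involve the same parameters $x_1,x_2$, so they cannot be prescribed independently as in Model~1. But $x(x^h)^{-1}$ also normalizes $T_1$, and we have not used the freedom in $h$. If $h=gn$ with $n\in T_2$, then, as computed in general below, $x(x^h)^{-1}$ acts on $T_1$ as $x_1\operatorname{inn}(n)^{-1}(x^g)_1^{-1}$. So first choose $x$ to prescribe the action of $x^2$, then choose $n$ to prescribe the action of $x(x^h)^{-1}$.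

\smallskip
The general proof has exactly these two cases. To use Model 1 on $T_i$, we need the powers of $x$ and of $x^g$ that normalize $T_i$ to act on it through maps $x_r$ with disjoint sets of indices $r$. Up to transport by $g$, powers of $x^g$ act on $T_i$ as powers of $x$ act on $T_j$ with $j=i^{g^{-1}}$. So the condition is that $i$ and $i^{g^{-1}}$ lie in different $\sigma$-orbits.

\subsection{Case I: some $i\in\Omega$ does not lie in the $\sigma$-orbit of $j=i^{g^{-1}}$}
Let $c$ and $c'$ be the $\sigma$-orbits of $i$ and $j$. They are disjoint. Put $l=|c|$, $m=|c'|$ and $h=g$. We use two elements of $\langle x,x^g\rangle$.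
\begin{itemize}
\item $x^l$ acts on $T_i$ as $(x^l)_i$. This involves only $x_r$ with $r\in c$ and takes every value in $\alpha\operatorname{Inn}(T_i)$, where $\alpha=(a^l)_i$.
\item $(x^g)^m=g^{-1}x^mg$ normalizes $T_j^g=T_i$ and acts on it as $g_j^{-1}(x^m)_j\,g_j$. This involves only $x_r$ with $r\in c'$. By \eqref{eq:cycle}, $(x^m)_j$ takes every value in $(a^m)_j\operatorname{Inn}(T_j)$. Conjugating by $g_j\colon T_j\to T_i$, we obtain every value in $\beta\operatorname{Inn}(T_i)$, where $\beta=((a^g)^m)_i$.
\end{itemize}
As $c\cap c'=\emptyset$, the two values can be prescribed independently. By Lemma~\ref{lem:indep} we can choose $x\in aL$ so that together they generate a group containing $\operatorname{Inn}(T_i)$. By \eqref{eq:suppl} and Lemma~\ref{lem:crit}, $\langle x,x^g\rangle=G$.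

\subsection{Case II: every $i\in\Omega$ lies in the $\sigma$-orbit of $i^{g^{-1}}$}
Let $c$ be a $\sigma$-orbit. For $i\in c$ we have $i^{g^{-1}}\in c$, so $c$ is invariant under $g$. It is therefore invariant under $\sigma$ and under $\tau$, which is the conjugate of $\sigma$ by the permutation induced by $g$. By transitivity $c=\Omega$. Thus $\sigma$ and $\tau$ are $k$-cycles. As $k\ge2$, $j:=1^\tau\ne1$. Choose $r$ with $1^{\sigma^r}=j$.

By \eqref{eq:cycle}, as $x$ runs over $aL$, the action $(x^k)_1$ of $x^k$ on $T_1$ takes every value in $\alpha\operatorname{Inn}(T_1)$, where $\alpha=(a^k)_1$.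

Fix $x\in aL$ and let $h=gn$ with $n\in T_j$. Then $x^h=n^{-1}x^gn$. Since $j\ne1$, $n^{-1}$ acts trivially on $T_1$; then $x^g$ maps $T_1$ to $T_{1^\tau}=T_j$, and there $n$ acts as $\operatorname{inn}(n)$. Hence
\[
(x^h)_1=(x^g)_1\operatorname{inn}(n)\colon T_1\to T_j .
\]
Since $x^r$ also maps $T_1$ to $T_j$, the element $x^r(x^h)^{-1}\in\langle x,x^h\rangle$ normalizes $T_1$ and acts on it as
\begin{equation}\label{eq:second}
(x^r)_1\operatorname{inn}(n)^{-1}(x^g)_1^{-1}
=(x^r)_1(x^g)_1^{-1}\cdot\bigl[(x^g)_1\operatorname{inn}(n)^{-1}(x^g)_1^{-1}\bigr].
\end{equation}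
As $n$ runs over $T_j$, the bracket runs over $\operatorname{Inn}(T_1)$. So \eqref{eq:second} takes every value in the coset $(x^r(x^g)^{-1})_1\operatorname{Inn}(T_1)$. This coset does not depend on $x\in aL$: the element $x^r(x^g)^{-1}$ lies in $a^r(a^g)^{-1}L$, and $L$ induces inner automorphisms on $T_1$. So it equals $\beta\operatorname{Inn}(T_1)$ with $\beta=(a^r(a^g)^{-1})_1$.

Take $u\in\alpha\operatorname{Inn}(T_1)$ and $v\in\beta\operatorname{Inn}(T_1)$ as in Lemma~\ref{lem:indep}. First choose $x\in aL$ with $(x^k)_1=u$. Then choose $n\in T_j$ so that $x^r(x^h)^{-1}$, with $h=gn$, acts on $T_1$ as $v$; this does not affect $x^k$. The group $\langle x,x^h\rangle$ is a supplement in which $N_{\langle x,x^h\rangle}(T_1)$ induces at least $\langle u,v\rangle\ge\operatorname{Inn}(T_1)$ on $T_1$. By Lemma~\ref{lem:crit} it equals $G$. This completes the proof of Proposition~\ref{prop:step}, and hence of Theorem~\ref{thm:B}. \qed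

\medskip
One may ask whether the case $k\ge2$ is needed for Theorem~\ref{thm:A}. A wreath product such as $A_5\wr C_7$ is not psm, because the direct product of the diagonal subgroup $A_5$ and $C_7$ is a proper subgroup with full prime spectrum. The next example shows that $k\ge2$ does occur.

\begin{example}
Let $T=PSL_2(32)$. Then $|T|=2^5\cdot3\cdot11\cdot31$ and $A=\operatorname{Aut}(T)$ has $A/T\cong C_5$; let $\theta\colon A\to\mathbb F_5$ be a surjective homomorphism onto the additive group of $\mathbb F_5$ with kernel $T$. Put
\[
B=\{(s_1,\dots,s_7)\in A^7:\ \theta(s_1)+\dots+\theta(s_7)=0\},\qquad G=B\rtimes C_7,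
\]
with $C_7$ shifting coordinates cyclically. Then $L=T^7$ is a minimal normal subgroup of $G$, and $G/L\cong V\rtimes C_7$, where $V$ is the sum-zero subspace of $\mathbb F_5^7$. As $5$ has order $6$ modulo $7$, the polynomial $1+X+\dots+X^6$ is irreducible over $\mathbb F_5$, so $V$ is irreducible. By Example~\ref{ex:VM}, $G/L$ is psm.

\emph{The group $G$ is psm.} First, $T$ is psm: a proper subgroup of order divisible by $2\cdot3\cdot11\cdot31$ would have index at most $16$, and $T$ would embed in $S_{16}$, but $31\nmid16!$. Let $H\le G$ with $\pi(H)=\pi(G)$. Since $5,7\nmid|T|$, both primes divide $|HL/L|$, so $HL=G$ because $G/L$ is psm. Since $|G/L|=5^6\cdot7$, all primes of $|T|$ divide $|H\cap L|$. As $HL=G$ and $L$ fixes all seven factors, $H$ permutes the factors transitively, as $C_7$ does. Conjugation by $H$ therefore permutes transitively the projections $R_i$ of $H\cap L$ to the seven factors, and these have the same order. Since $H\cap L\le R_1\times\dots\times R_7$, all primes of $|T|$ divide $|R_i|$, and $R_i=T$ for all $i$. A subgroup of $T^7$ projecting onto each factor is a direct product of diagonal subgroups over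 the blocks of a partition of the index set. Here the partition is invariant under a $7$-cycle, so it has seven blocks or one. With seven blocks, $L\le H$ and $H=G$. With one block,
\[
H\cap L=\{(t,t^{\varphi_2},\dots,t^{\varphi_7}):t\in T\}\qquad\text{with }\varphi_i\in\operatorname{Aut}(T).
\]
Since $HL=G$ and $L\le B$, we have $(H\cap B)L=B$. So $H\cap B$ maps onto $V\cong B/L$, and it contains some $s=(s_1,\dots,s_7)$ with $\theta(s_1)=1$, $\theta(s_2)=-1$ and $\theta(s_i)=0$ for $i\ge3$. As $s$ normalizes $H\cap L$, we get $s_1\varphi_2=\varphi_2s_2$. So $s_1$ and $s_2$ are conjugate in $A$ and $\theta(s_1)=\theta(s_2)$, which is false since $1\ne-1$ in $\mathbb F_5$.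
\end{example}

\section{Prime spectrum minimal groups}\label{sec:psm}

Let $G$ be psm. Condition (i) holds for every $N\trianglelefteq G$ by definition. Every quotient $G/K$ is again psm: if $\pi(H/K)=\pi(G/K)$, then $\pi(H)=\pi(G)$, so $H=G$. It remains to verify (ii).

\begin{proposition}\label{prop:ii}
Let $G$ be psm and let $K/L$ be a nonabelian simple chief factor of $G$. Then $G/(K\,C_G(K/L))$ is cyclic.
\end{proposition}

\begin{proof}
Write $T=K/L$, $C=C_G(K/L)$ and $X=G/C\le\operatorname{Aut}(T)$. As $L\le C$ and $Z(T)=1$, we have $K\cap C=L$. So the image $KC/C$ of $K$ in $X$ is isomorphic to $T$, and it acts as $\operatorname{Inn}(T)$. With the usual identification, $G/(KC)\cong X/T$. Being a quotient of $G$, $X$ is psm. The idea is that minimality forces $|X/T|$ to be coprime to $|T|$, and this coprimality removes the noncyclic part of $\operatorname{Out}(T)$.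

\emph{The order $|X/T|$ is coprime to $|T|$.} By the Schreier conjecture $X/T$ is soluble. Let $\rho=\pi(X)\setminus\pi(T)$ and let $Y/T$ be a Hall $\rho$-subgroup of $X/T$. Every prime in $\rho$ divides $|X/T|$, so $\pi(Y)=\pi(T)\cup\rho=\pi(X)$. Hence $Y=X$, and only primes outside $\pi(T)$ divide $|X/T|$.

\emph{The group $X/T$ is cyclic.} Note that $2\in\pi(T)$. If $T$ is alternating, sporadic or the Tits group, then $\operatorname{Out}(T)$ is a $2$-group, so $X=T$.

Now let $T$ be of Lie type, $T=K_u/Z(K_u)$ with $K_u$ the universal version, a perfect group. By \cite[Theorem~2.5.12]{GLS} there is a normal subgroup $\operatorname{Outdiag}(T)$ of $\operatorname{Out}(T)$ with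
\[
|\operatorname{Outdiag}(T)|=|Z(K_u)|,\qquad \operatorname{Out}(T)/\operatorname{Outdiag}(T)\cong\Phi\Gamma .
\]
Here $\Phi\Gamma$ is either cyclic, or $\Phi\times\Gamma$ with $\Phi$ cyclic and $|\Gamma|\in\{1,2,6\}$, where $|\Gamma|=6$ only for $T=D_4(q)$.

As $K_u$ is a perfect central extension of $T$, $Z(K_u)$ is a quotient of the Schur multiplier of $T$. So all primes dividing $|\operatorname{Outdiag}(T)|$ divide $|T|$. By coprimality, $X/T$ meets $\operatorname{Outdiag}(T)$ trivially and therefore embeds in $\Phi\Gamma$. If $\Phi\Gamma$ is cyclic, we are done. Otherwise $\Phi\Gamma=\Phi\times\Gamma$. All primes dividing $|\Gamma|$ divide $|T|$, because $2$ divides $|T|$ and $6$ divides $|D_4(q)|$. So $|X/T|$ is coprime to $|\Gamma|$, the projection of $X/T$ to $\Gamma$ is trivial, and $X/T$ embeds in the cyclic group $\Phi$.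
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:C} and~\ref{thm:A}]
We have shown that (i) and (ii) hold for every $N\trianglelefteq G$. If $(\bar a,\bar a^{\bar g})$ is a generating pair of $G/N$, then $G=\langle a,a^g\rangle N$, and Theorem~\ref{thm:B} gives the lift. For $N=G$ and $a=g=1$ this is Theorem~\ref{thm:A}.

The quotient $G/G'$ is an abelian psm group, and we saw in the introduction that such a group is cyclic of squarefree order. If $x\in cG'$ and $G=\langle x,x^t\rangle$, then $xG'=x^tG'$, so $cG'=xG'$ generates $G/G'$. Conversely, suppose that $cG'$ generates $G/G'$. Apply Theorem~\ref{thm:B} with $N=G'$, $a=c$ and $g=1$; its hypothesis $G=\langle c\rangle G'$ holds. It gives $x\in cG'$ and $h\in G'$ with $G=\langle x,x^h\rangle$.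
\end{proof}

\begin{thebibliography}{9}

\bibitem{BGH} Burness, Guralnick and Harper, \emph{The spread of a finite group}, Ann. of Math. \textbf{193} (2021).

\bibitem{DL} Dalla Volta and Lucchini, J. Algebra \textbf{178} (1995).

\bibitem{Ga} Gasch\"utz, Math. Nachr. \textbf{14} (1955).

\bibitem{GLS} Gorenstein, Lyons and Solomon, \emph{The Classification of the Finite Simple Groups}, No.~3.

\bibitem{StA} \emph{Groups St Andrews 2013}, \url{http://filedata.store/files/ebooks_5mb/k6l1q.Groups.St.Andrews.2013.pdf}.

\end{thebibliography}

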